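# Almost all matroids have trivial automorphism group

## 1. Gluing two stable families across their shadows

We begin with a construction on set families; matroids come afterwards.

**Definition (stable family).** Let $V$ be a finite set with $|V|=\nu$. Write $J(\nu,r)$ for the graph whose vertices are the $r$-subsets of $V$, with $X\sim X'$ when $|X\triangle X'|=2$, that is, when $X'$ arises from $X$ by exchanging one element. A family of $r$-sets is *stable* if it contains no two adjacent vertices of $J(\nu,r)$.

**Definition (shadow).** The shadow $\partial\mathcal A$ of a family $\mathcal A$ of $r$-sets is the family of all $(r-1)$-sets contained in some member of $\mathcal A$.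

**Lemma 1 (gluing).** Let $\mathcal A,\mathcal B'$ be stable families of $r$-subsets of $V$ with $\mathcal A\cap\mathcal B'=\emptyset$. Let $\mathcal T$ be a stable family of $(r-1)$-subsets of $V$, none of which lies in $\partial\mathcal A\cup\partial\mathcal B'$. Let $x,y$ be two new elements. Then
$$\mathcal S=\{A\cup\{x\}:A\in\mathcal A\}\ \cup\ \{B\cup\{y\}:B\in\mathcal B'\}\ \cup\ \{W\cup\{x,y\}:W\in\mathcal T\}$$
is a stable family of $(r+1)$-subsets of $V\cup\{x,y\}$, and $\mathcal S$ determines $\mathcal A$, $\mathcal B'$ and $\mathcal T$.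

**Proof.** Two members of the same part have the same symmetric difference as the sets they came from, so each part is stable. The symmetric difference of $A\cup\{x\}$ and $B\cup\{y\}$ is $(A\triangle B)\cup\{x,y\}$, which has size $2$ only if $A=B$; this is excluded. The symmetric difference of $A\cup\{x\}$ and $W\cup\{x,y\}$ is $(A\triangle W)\cup\{y\}$. It has size $2$ iff $|A\triangle W|=1$. Since $|A|=r$ and $|W|=r-1$, this means $W\subset A$, which is excluded by $W\notin\partial\mathcal A$. The case of $B\cup\{y\}$ is the same. Finally, the trace of a member of $\mathcal S$ on $\{x,y\}$ says which part it belongs to. $\square$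

A small example: $V=\{1,2,3,4\}$, $r=2$, $\mathcal A=\{12\}$, $\mathcal B'=\{13\}$ (we write $12$ for $\{1,2\}$). The shadows consist of the singletons $1,2$ and $1,3$, so $\mathcal T=\{4\}$ is allowed, and $\mathcal S=\{12x,\,13y,\,4xy\}$; any two members differ in four elements. If instead $\mathcal A=\{12,34\}$, then $\partial\mathcal A$ consists of all four singletons and only $\mathcal T=\emptyset$ is possible. A stable family that is too large leaves no room for $\mathcal T$, and this will matter.

The purpose of the construction is an inequality. We shall see that stable families encode almost all matroids, on a logarithmic scale. Let $m(n)$ be the number of matroids on $[n]=\{1,\dots,n\}$. A matroid on $[n]$ that is invariant under the swap of two elements turns out to be described by *two* matroids on $n-2$ elements, so there are at most about $m(n-2)^2$ of them. If $\mathcal A$ and $\mathcal B'$ each range freely over the stable families on $n-2$ elements, gluing already yields about $m(n-2)^2$ matroids on $n$ elements; the freedom in $\mathcal T$ multiplies this by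 a further huge factor. Hence the invariant matroids are a tiny fraction of all matroids.

## 2. Unlabeled matroids and fixed points of permutations

**Recalled facts.** A matroid on a finite set $E$ is given by a nonempty family of subsets, its *bases*, such that for bases $B_1,B_2$ and $a\in B_1\setminus B_2$ there is $b\in B_2\setminus B_1$ with $B_1-a+b$ a basis. All bases have the same size, the *rank*. Subsets of bases are *independent*. The rank of a set $X$ is the size of its largest independent subsets, and $\mathrm{cl}(X)$ is the set of elements whose addition to $X$ does not raise the rank. An independent set $I$ can be completed to a basis using only elements of a given basis, and an independent subset of $X$ extends to an independent subset of $X$ of size equal to the rank of $X$. Complements of bases are the bases of the dual matroid. A permutation $\sigma$ of $E$ is an automorphism of $M$ if it maps bases to bases; we then say that $M$ is *fixed* by $\sigma$. The uniform matroid $U_{r,n}$ has all $r$-subsets as bases.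

Let $u(n)$ be the number of isomorphism classes of matroids on an $n$-element set ("unlabeled matroids"), and let $A_u(n)$ be the set of those classes whose automorphism group is trivial. Conjecture 1.2 of the paper "On the Asymptotic Proportion of Connected Matroids" says that $\lim_{n\to\infty}|A_u(n)|/u(n)$ exists and equals one. We prove this.

**Small cases by hand.** For $n=1$ the two matroids $U_{0,1},U_{1,1}$ have trivial group: the ratio is $1$. For $n=2$ the classes are $U_{0,2},U_{1,2},U_{2,2}$ and $U_{0,1}\oplus U_{1,1}$; only the last has trivial group: ratio $1/4$. For $n=3$: a matroid of rank $1$ is given by its nonempty set of non-loops, so there are $7$ labeled ones in $3$ classes; rank $2$ is dual; ranks $0$ and $3$ give one each. So $m(3)=16$ and $u(3)=8$. In rank $1$ any permutation preserving the set of non-loops is an automorphism, and of three elements two are always both loops or both non-loops. So every group is nontrivial, and the ratio is $0$. Small cases give no hint of the truth.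

**Notation.** All logarithms are base $2$ unless written $\ln$. Put
$$N_n=\binom{n}{\lfloor n/2\rfloor},\qquad B_n=\frac{N_n}{n},\qquad \ell(n)=\log m(n),$$
and for $\sigma\in S_n$ let $\mathrm{fix}(\sigma)$ be the number of matroids on $[n]$ fixed by $\sigma$. Since $N_n\ge 2^n/(n+1)$, the quantity $B_n$ grows exponentially.

**Theorem 1.** There are $c_1>0$ and $n_0$ such that $\mathrm{fix}(\sigma)\le 2^{-c_1B_n}m(n)$ for all $n\ge n_0$ and all $\sigma\in S_n\setminus\{1\}$.

**Theorem 2.** $0\le 1-|A_u(n)|/u(n)\le 2\,n!\,2^{-c_1B_n}$ for $n\ge n_0$. In particular $|A_u(n)|/u(n)\to1$, so the conjecture is true.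

**Theorem 1 implies Theorem 2.** The purpose of this step is to pass from unlabeled counting to fixed points. An isomorphism class with automorphism group $G$ has $n!/|G|$ labeled members. Count pairs (matroid, nontrivial automorphism) in two ways:
$$\sum_{\sigma\ne1}\mathrm{fix}(\sigma)=\sum_M\bigl(|\mathrm{Aut}\,M|-1\bigr)=\sum_{\text{classes}}n!\Bigl(1-\frac1{|G|}\Bigr)\ \ge\ \frac{n!}2\bigl(u(n)-|A_u(n)|\bigr), \tag{1}$$
because $1-1/|G|\ge\frac12$ when $|G|\ge2$. By Theorem 1 the left side is at most $n!\,2^{-c_1B_n}m(n)$. Hence
$$u(n)-|A_u(n)|\le 2\cdot2^{-c_1B_n}m(n)\le2\,n!\,2^{-c_1B_n}u(n), \tag{2}$$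
using $u(n)\ge m(n)/n!$. Divide by $u(n)$. As $\log n!\le n\log n$ and $B_n$ grows exponentially, the bound tends to $0$. $\square$

For $n=3$ we can check (1): each of the three transpositions fixes $1+3+3+1=8$ matroids and each of the two $3$-cycles fixes $4$, so the left side is $24+8=32$; the third expression equals $n!\,u(n)-m(n)=48-16=32$.

It remains to prove Theorem 1. The crudest approach, that a fixed matroid is a union of $\sigma$-orbits of $r$-sets, is hopeless: $(1\,2)$ has $\binom nr-\binom{n-2}{r-1}$ orbits on $r$-sets, about $\frac34N_n$ for $r=\lfloor n/2\rfloor$, while $\log m(n)$ is only of order $N_n/n$, as we now show.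

## 3. The number of matroids lies between $2^{B_n}$ and $2^{(2+o(1))B_n}$

**Definition (paving, sparse paving).** A matroid of rank $r$ is *paving* if all its circuits have size at least $r$, equivalently if every set of size less than $r$ is independent. It is *sparse paving* if it and its dual are paving.

**Lemma 2.** For $0<r<\nu$, the sparse paving matroids of rank $r$ on a $\nu$-set are exactly those whose non-bases (among the $r$-sets) form a stable set of $J(\nu,r)$, and every stable set $\mathcal S$ occurs.

**Proof.** Paving means that every $(r-1)$-set is independent; the dual being paving means that every $(r+1)$-set is spanning (has rank $r$). Suppose both hold, and let $X\sim X'$ be non-bases. Then $X\cap X'$ is an independent $(r-1)$-set, so $X,X'\subseteq\mathrm{cl}(X\cap X')$ and the $(r+1)$-set $X\cup X'$ has rank $r-1$, a contradiction. Conversely let the non-bases be stable. The $\nu-r+1\ge2$ $r$-sets containing a given $(r-1)$-set are pairwise adjacent, so one of them is a basis and the $(r-1)$-set is independent. The $r+1\ge2$ $r$-subsets of a given $(r+1)$-set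 are pairwise adjacent, so one of them is a basis and the $(r+1)$-set is spanning.

Now let $\mathcal S$ be stable, and call the $r$-sets outside $\mathcal S$ bases. There are some, since $J(\nu,r)$ has an edge. Let $B_1,B_2\notin\mathcal S$ and $a\in B_1\setminus B_2$. If $|B_2\setminus B_1|=1$, exchanging $a$ for its element gives $B_2$. Otherwise take distinct $b,b'\in B_2\setminus B_1$; the sets $B_1-a+b$ and $B_1-a+b'$ are adjacent, so not both lie in $\mathcal S$. $\square$

Stability matters: on $\{1,2,3,4\}$ with $r=2$, the adjacent non-bases $12,13$ alone do not give a matroid, since $14$ and $23$ would be bases, but removing $4$ from $14$ would require $12$ or $13$ to be a basis.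

Let $s(\nu,r)$ be the number of stable sets of $J(\nu,r)$ and $s(\nu)$ the number of sparse paving matroids on $[\nu]$. In ranks $0$ and $\nu$ there is one matroid each, and it is sparse paving, so $s(\nu)=2+\sum_{0<r<\nu}s(\nu,r)$. For example $J(4,2)$ is the octahedron, with stable sets $\emptyset$, six single vertices and three complementary pairs, so $s(4,2)=10$; $J(4,1)$ and $J(4,3)$ are complete, so $s(4)=2+5+10+5=22$.

**Lemma 3 (coloring).** Every set $\mathcal W$ of vertices of $J(\nu,r)$ contains a stable subset of size at least $|\mathcal W|/\nu$.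

**Proof.** Identify the ground set with $\mathbb Z_\nu$ and color $X$ by $\sum_{x\in X}x\bmod\nu$. If $X'=X-a+b$ with $a\ne b$, the colors differ by $b-a\ne0$. So color classes are stable, and one of the $\nu$ classes contains at least $|\mathcal W|/\nu$ members of $\mathcal W$. $\square$

Apply this to all vertices of $J(n,\lfloor n/2\rfloor)$ and take all subsets of the stable set obtained:
$$\ell(n)\ge\log s(n)\ge\log s(n,\lfloor n/2\rfloor)\ge B_n. \tag{3}$$
We also use constantly that, for fixed $j$,
$$B_{n-j}/B_n\to2^{-j}. \tag{4}$$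
Indeed $N_{2k}/N_{2k-1}=2$ and $N_{2k+1}/N_{2k}=(2k+1)/(k+1)\to2$, and $n/(n-j)\to1$.

**Two binomial estimates.** For real $0<q\le N$, and for $0<\alpha\le\frac12$ with $h(\alpha)=-\alpha\log\alpha-(1-\alpha)\log(1-\alpha)$,
$$\sum_{i\le q}\binom Ni\le\Bigl(\frac{eN}q\Bigr)^q,\qquad \sum_{i\le\alpha N}\binom Ni\le2^{h(\alpha)N}. \tag{5}$$
Both follow from $\sum_{i\le t}\binom Ni\le\sum_i\binom Nix^{i-t}=x^{-t}(1+x)^N$, valid for $0<x\le1$: put $t=q$, $x=q/N$ for the first, and $t=\alpha N$, $x=\alpha/(1-\alpha)$ for the second.

**Lemma 4 (Kleitman–Winston).** Let $0<r<\nu$, $N=\binom\nu r$, $\lambda=\min(r,\nu-r)$, $\mu=\max(r,\nu-r)+1$, $0<\varepsilon\le1$, $R=(1+\varepsilon)N/\mu$. For each stable set $S$ of $J(\nu,r)$ there are $T\subseteq S$ with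
$$|T|\le q:=1+\frac{(1+\varepsilon)N}{\varepsilon\lambda\mu}\ln\mu$$
and a set $A$ of vertices depending only on $T$, with $|A|\le R$ and $S\setminus T\subseteq A$.

**Proof.** *Step 1: large vertex sets span many edges.* The graph is $d$-regular with $d=r(\nu-r)=\lambda(\mu-1)$, so $d+\lambda=\lambda\mu$. Let $L$ be its adjacency matrix, and let $P$ be the incidence matrix of $r$-sets versus $(r-1)$-sets. The $(X,X')$ entry of $PP^T$ counts the common $(r-1)$-subsets: $r$ on the diagonal, $1$ for adjacent pairs, $0$ otherwise. So $L=PP^T-rI$. With $(r+1)$-sets in place of $(r-1)$-sets, $L=QQ^T-(\nu-r)I$ in the same way. Hence every eigenvalue of $L$ is at least $-\lambda$.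

For a vertex set $U$ write $1_U=\frac{|U|}N\mathbf 1+w$ with $w\perp\mathbf 1$; then $\|w\|^2=|U|-|U|^2/N$. Since $L\mathbf 1=d\mathbf 1$, the cross terms vanish, and with $e(U)$ the number of edges inside $U$,
$$2e(U)=1_U^TL1_U\ge\frac{d|U|^2}N-\lambda\Bigl(|U|-\frac{|U|^2}N\Bigr)=|U|\Bigl(\frac{\lambda\mu|U|}N-\lambda\Bigr).$$
If $|U|>R$, then $\lambda<\frac{\lambda\mu|U|}{(1+\varepsilon)N}$, so the average degree inside $U$ is at least $\beta|U|$ with
$$\beta=\frac{\lambda\mu}N\Bigl(1-\frac1{1+\varepsilon}\Bigr)=\frac{\varepsilon\lambda\mu}{(1+\varepsilon)N}.$$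

*Step 2: an algorithm that encodes $S$.* Fix an order of the vertices. Start with $A$ the set of all vertices and $T=\emptyset$. While $|A|>R$, let $v$ be the first vertex of maximum degree in the subgraph induced by $A$. If $v\notin S$, delete $v$ from $A$. If $v\in S$, add $v$ to $T$ and delete $v$ and its neighbors from $A$. The process ends, since $A$ shrinks each time, and at the end $|A|\le R$. We always have $S\setminus T\subseteq A$, because neighbors of $v\in S$ are not in $S$. The selected $v$ lies in $S$ iff it lies in the final $T$, so the run can be replayed knowing $T$ alone; thus $A$ depends only on $T$.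

*Step 3: $T$ is small.* Each addition to $T$ happens while $|A|>R$ and removes at least $\beta|A|$ neighbors, so it multiplies $|A|$ by at most $1-\beta\le e^{-\beta}$. If $T\neq\emptyset$, then before the last addition $|A|>R$, so $Ne^{-\beta(|T|-1)}>R$ and $|T|\le1+\beta^{-1}\ln(N/R)\le1+\beta^{-1}\ln\mu=q$. If $T=\emptyset$ there is nothing to show. $\square$

**Counting stable sets in one rank.** This step turns Lemma 4 into an upper bound for $s(\nu,r)$. Fix $\varepsilon$ and let $\nu/3\le r\le2\nu/3$. Then $\lambda\ge\nu/3$ and $\mu\ge\nu/2$, and $N$ is exponentially large in $\nu$, so $q=O_\varepsilon(N\log\nu/\nu^2)$, uniformly in $r$. For large $\nu$ we have $q\le N$ and $N/q\le\lambda\mu\le\nu^2$, so by (5) the number of possible sets $T$ is at most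
$$(eN/q)^q=2^{O_\varepsilon(N\log^2\nu/\nu^2)}=2^{o(N/\nu)}. \tag{6}$$
Given $T$, the set $A$ is known, and $S\setminus T$ is one of at most $2^R$ subsets of it. Hence, uniformly for $\nu/3\le r\le2\nu/3$,
$$\log s(\nu,r)\le(1+\varepsilon)\frac N\mu+o\Bigl(\frac N\nu\Bigr)\le\bigl(2(1+\varepsilon)+o(1)\bigr)\frac1\nu\binom\nu r. \tag{7}$$
For the other $r$ we have $\log s(\nu,r)\le\binom\nu r\le\binom\nu{\lfloor\nu/3\rfloor}\le2^{h(1/3)\nu}$ by (5). Since $h(1/3)<0.92$ and $B_\nu\ge2^\nu/(\nu(\nu+1))$, this is $o(B_\nu)$. Summing over $r$ costs only a factor $\nu+1$, and letting $\varepsilon\to0$ we get $\log s(\nu)\le(2+o(1))B_\nu$.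

To reach all matroids we cite one deep published result.

**Theorem B** (R. Pendavingh, J. van der Pol, *On the number of matroids compared to the number of sparse paving matroids*, Electron. J. Combin. 22(2) (2015), P2.51). $\log s(n)/\log m(n)\to1$.

Consequently
$$\ell(n)\le(2+o(1))B_n,\qquad \log s(n)\ge\ell(n)-o(B_n). \tag{8}$$

## 4. Cells, and why two minors suffice for a transposition

**Definition (cells).** For a matroid $M$ on $E$ with set of bases $\mathcal B(M)$, and $D'\subseteq D\subseteq E$, put
$$\mathcal B^D_{D'}=\{B\setminus D':\ B\in\mathcal B(M),\ B\cap D=D'\}.$$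
When $D$ is clear we write $\mathcal B_{D'}$, with subscripts such as $12$ for $\{1,2\}$.

For $M=U_{2,4}$ and $D=\{1,2\}$: $\mathcal B_\emptyset=\{34\}$, $\mathcal B_1=\mathcal B_2=\{\{3\},\{4\}\}$, $\mathcal B_{12}=\{\emptyset\}$.

If $B_1,B_2$ have the same trace on $D$, then $B_1\setminus B_2$ and $B_2\setminus B_1$ lie in $E\setminus D$, so base exchange between them keeps the trace. Hence each cell is empty or the set of bases of a matroid on $E\setminus D$, which leaves at most
$$m(n-|D|)+1\le2m(n-|D|) \tag{9}$$
possibilities. Clearly $M$ is determined by its cells $\mathcal B^D_{D'}$, $D'\subseteq D$.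

**A first count.** Let $M$ be fixed by $(1\,2)$ and take $D=\{1,2\}$. Invariance gives $\mathcal B_1=\mathcal B_2$, so three cells determine $M$, and there are at most $8m(n-2)^3$ such matroids. By (8) and (4) the logarithm is at most $3\ell(n-2)+3\le(\frac32+o(1))B_n$, whereas the lower bound (3) for $\ell(n)$ is only $B_n$. This is not enough. The next lemma removes one cell.

**Lemma 5.** The number $F_1(n)$ of matroids on $[n]$ fixed by the transposition $(1\,2)$ satisfies $F_1(n)\le9\,m(n-2)^2$.

**Proof.** Let $E'=[n]\setminus\{1,2\}$. If $\mathcal B_{12}=\emptyset$, then $M$ is determined by $\mathcal B_\emptyset$ and $\mathcal B_1$: at most $4m(n-2)^2$ matroids by (9). If $\mathcal B_\emptyset=\emptyset$, then $M$ is determined by $\mathcal B_1$ and $\mathcal B_{12}$: again at most $4m(n-2)^2$. Suppose both are nonempty; they then range over at most $m(n-2)^2$ pairs. We show that they determine $\mathcal B_1$, and hence $M$. The total is then $4+4+1=9$ times $m(n-2)^2$.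

Let $r$ be the rank of $M$; it is the common size of the members of $\mathcal B_\emptyset$. Let $Z\subseteq E'$, $|Z|=r-1$. We claim that $Z+1$ is a non-basis iff

(α) no member of $\mathcal B_\emptyset$ contains $Z$, or (β) no member of $\mathcal B_{12}$ is contained in $Z$.

*Each condition forces a non-basis.* Since $\mathcal B_\emptyset\ne\emptyset$, the set $E'$ has rank $r$. So an independent $Z$ would extend to a basis inside $E'$, a member of $\mathcal B_\emptyset$ containing $Z$. Thus (α) implies that $Z$ is dependent, and $Z+1$ is a non-basis. Next suppose (β) holds and $Z+1$ is a basis. As $\mathcal B_{12}\neq\emptyset$, the set $\{1,2\}$ is independent, and it can be completed from the basis $Z+1$ to a basis $\{1,2\}\cup W$ with $W\subset Z$. Then $W\in\mathcal B_{12}$ is contained in $Z$, a contradiction.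

*A non-basis forces one of the conditions.* Let $Z+1$ be a non-basis; by invariance so is $Z+2$. If $Z$ is dependent, no basis contains it and (α) holds. If $Z$ is independent, it has rank $r-1$ and neither $1$ nor $2$ raises the rank, so $1,2\in\mathrm{cl}(Z)$. Then $Z\cup\{1,2\}$ has rank $r-1$ and contains no basis, which is (β). $\square$

The case distinction is needed. On $\{1,2,3\}$ in rank $1$, the matroid with the single basis $\{3\}$ and the matroid $U_{1,3}$ are both fixed by $(1\,2)$; both have $\mathcal B_\emptyset=\{\{3\}\}$ and $\mathcal B_{12}=\emptyset$, but $\mathcal B_1$ is $\emptyset$ in the first and $\{\emptyset\}$ in the second.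

**Where this stops.** Lemma 5 with (8) and (4) gives
$$\log F_1(n)\le2\ell(n-2)+\log9\le\bigl(4\cdot\tfrac14+o(1)\bigr)B_n=(1+o(1))B_n,$$
and (3) gives $\ell(n)\ge B_n$. Upper and lower bound meet at exactly the same constant, with an $o(B_n)$ error between them. Nothing so far excludes that $\ell(n-2)\approx2B_{n-2}$ while $\ell(n)\approx B_n$. So we stop estimating $\ell(n)$ and $\ell(n-2)$ separately against $B_n$ and compare them with each other: we need $\ell(n)\ge2\ell(n-2)+cB_n$ with a constant $c>0$. Gluing with $\mathcal T=\emptyset$ could at best give this with $-o(B_n)$ in place of $+cB_n$, which is again a tie. The gain must come from $\mathcal T$, and for that the two shadows must leave a constant fraction of the $(r-1)$-sets uncovered.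

## 5. The growth inequality $\ell(n)\ge2\ell(n-2)+cB_n$

**Lemma 6.** With $c=10^{-5}$, for all large $n$: $\ell(n)\ge2\ell(n-2)+cB_n$.

**Proof.** **Step 1: fix the rank and the scales.** This step chooses the rank in which we glue. Let $\nu=n-2$ be large and let $r$ maximize $s(\nu,r)$ over $0<r<\nu$. Then $s(\nu)\le2+(\nu-1)s(\nu,r)\le(\nu+1)s(\nu,r)$, and $\log s(\nu,r)\ge B_\nu$ by (3). Since $\log s(\nu,r)=o(B_\nu)$ outside $[\nu/3,2\nu/3]$, we have $r\in[\nu/3,2\nu/3]$. Put
$$N'=\binom\nu r,\qquad N''=\binom\nu{r-1}=N'\frac r{\nu-r+1},\qquad \mu=\max(r,\nu-r)+1,\qquad \varepsilon=\tfrac1{100},\qquad R=1.01\,\frac{N'}\mu.$$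
Since $r\ge\nu/3$ and $\nu-r+1\le\frac{2\nu}3+1$, we have $N''\ge N'\frac{\nu}{2\nu+3}\ge N'/3$. Since $\mu\ge\nu/2$ we have $R\le2.02N'/\nu\le2.02B_\nu$. By (7), $B_\nu\le\log s(\nu,r)\le(2.02+o(1))N'/\nu$, so $N'\ge N_\nu/3$.

**Step 2: most stable sets are not close to the maximal size.** This guarantees that a typical shadow leaves room, unlike that of $\{12,34\}$ in Section 1. Consider stable sets $S$ of $J(\nu,r)$ with $|S|>0.95R$, and take $T,A$ from Lemma 4. Here $q=O(N'\log\nu/\nu^2)=o(R)$. As $|S\setminus T|\ge0.95R-q$ and $|A|\le R$, we have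
$$|A\setminus(S\setminus T)|\le0.05R+q\le0.06R\le0.07\lfloor R\rfloor .$$
The set $S$ is determined by $T$ and the subset $A\setminus(S\setminus T)$ of $A$. By (6) there are $2^{o(B_\nu)}$ choices of $T$, and by (5) at most $2^{h(0.07)R}$ choices of the subset. Since $h(0.07)<0.4$ (its value is about $0.366$), the number of such $S$ is at most
$$2^{0.4\cdot2.02\,B_\nu+o(B_\nu)}=2^{0.808B_\nu+o(B_\nu)}\le\tfrac12\,2^{B_\nu}\le\tfrac12s(\nu,r).$$
So at least $\frac12s(\nu,r)$ stable sets are *moderate*, meaning $|S|\le0.95R$; for these, $|S|\le0.96N'/\mu$.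

**Step 3: the shadow of a moderate set misses at least four percent.** Let $\mathcal A$ be moderate. Two distinct members of a stable set share no $(r-1)$-subset, since otherwise they would be adjacent. So $|\partial\mathcal A|=r|\mathcal A|$ and
$$\frac{|\partial\mathcal A|}{N''}=\frac{|\mathcal A|(\nu-r+1)}{N'}\le0.96\,\frac{\nu-r+1}\mu\le0.96. \tag{10}$$

**Step 4: a permutation puts two moderate sets in general position.** Two shadows of density $0.96$ might together cover everything, and $\mathcal A,\mathcal B$ might overlap heavily; a random relabeling of $\mathcal B$ cures both. Let $\mathcal A,\mathcal B$ be moderate and $\pi\in S_\nu$ uniformly random. Each member of $\mathcal B$ is mapped to a uniformly random $r$-set, so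
$$\mathbb E|\mathcal A\cap\pi\mathcal B|=\frac{|\mathcal A||\mathcal B|}{N'}\le\frac{N'}{\mu^2}\le\frac{4N'}{\nu^2}.$$
Let $f$ be the fraction of $(r-1)$-sets outside $\partial\mathcal A\cup\pi\partial\mathcal B$. For a fixed $(r-1)$-set $Z$ the set $\pi^{-1}Z$ is uniformly random, so $Z\notin\pi\partial\mathcal B$ has probability $1-|\partial\mathcal B|/N''\ge0.04$. Averaging over the $Z\notin\partial\mathcal A$, a fraction at least $0.04$ of all, gives $\mathbb Ef\ge0.04^2=0.0016$. As $f\le1$, we have $0.0016\le P(f\ge0.0008)+0.0008$, so $P(f\ge0.0008)\ge0.0008$. By Markov's inequality, $P\bigl(|\mathcal A\cap\pi\mathcal B|\ge8000N'/\nu^2\bigr)\le0.0005$. Since $0.0008>0.0005$, some $\pi$ has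
$$f\ge0.0008\qquad\text{and}\qquad|\mathcal A\cap\pi\mathcal B|\le K:=8000N'/\nu^2.$$
Fix such a $\pi$ for each pair $(\mathcal A,\mathcal B)$. By Lemma 3 there is a stable set $\mathcal W_0$ of $(r-1)$-sets outside $\partial\mathcal A\cup\pi\partial\mathcal B$ with $|\mathcal W_0|\ge0.0008N''/\nu$. Fix one for each pair.

**Step 5: glue.** This step produces many stable sets of $J(n,r+1)$. Put $\mathcal B'=\pi\mathcal B\setminus\mathcal A$ and let $\mathcal T\subseteq\mathcal W_0$ be arbitrary. The family $\mathcal B'$ is stable and disjoint from $\mathcal A$, and $\partial\mathcal B'\subseteq\partial(\pi\mathcal B)=\pi\partial\mathcal B$. So Lemma 1 applies and gives a stable set $\mathcal S$ of $J(n,r+1)$.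

**Step 6: count the results.** This step bounds how many triples $(\mathcal A,\mathcal B,\mathcal T)$ give the same $\mathcal S$. By Lemma 1, $\mathcal S$ determines $\mathcal A,\mathcal B',\mathcal T$. Then
$$\mathcal B=\pi^{-1}\bigl(\mathcal B'\cup(\mathcal A\cap\pi\mathcal B)\bigr)$$
is determined once we know $\pi$ and the family $\mathcal A\cap\pi\mathcal B$ of at most $K$ $r$-sets. By (5) this leaves at most
$$\nu!\sum_{i\le K}\binom{N'}i\le\nu!\Bigl(\frac{eN'}K\Bigr)^K=\nu!\Bigl(\frac{e\nu^2}{8000}\Bigr)^K=2^{O(N'\log\nu/\nu^2)}=2^{o(B_n)}$$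
possibilities, where $\nu!$ is absorbed because $N'$ is exponentially large. There are at least $(\frac12s(\nu,r))^2$ pairs $(\mathcal A,\mathcal B)$ and at least $2^{0.0008N''/\nu}$ choices of $\mathcal T$ for each. Therefore
$$\log s(n)\ge2\bigl(\log s(\nu,r)-1\bigr)+0.0008\,\frac{N''}\nu-o(B_n)\ge2\log s(\nu)+8\cdot10^{-5}B_\nu-o(B_n),$$
using $\log s(\nu,r)\ge\log s(\nu)-\log(\nu+1)$, and $N''\ge N'/3\ge N_\nu/9$ with $0.0008/9>8\cdot10^{-5}$.

**Step 7: return to all matroids.** By (8), $\log s(\nu)\ge\ell(\nu)-o(B_n)$, and by (4), $B_\nu=(\frac14+o(1))B_n$. So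
$$\ell(n)\ge\log s(n)\ge2\ell(n-2)+(2\cdot10^{-5}-o(1))B_n,$$
which is at least $2\ell(n-2)+10^{-5}B_n$ for large $n$. $\square$

## 6. Permutations of prime order

Next we bound $\mathrm{fix}(\tau)$ for the other $\tau$ of prime order $p$, by choosing few cells that determine $M$.

**Order $p\ge3$.** Let $(x_0\,x_1\dots x_{p-1})$ be a cycle of $\tau$, with $\tau(x_i)=x_{i+1}$ (indices mod $p$), and let $M$ be fixed by $\tau$. If a set $X$ neither contains nor avoids the whole cycle, there is $i$ with $x_i\in X$, $x_{i+1}\notin X$. Then $\tau^{-i}X$ contains $x_0$ and not $x_1$, and it is a basis iff $X$ is. So $M$ is determined by the cell $\mathcal B^{\{x_0,x_1\}}_{\{x_0\}}$ together with the bases that contain or avoid the cycle. Let $D=\{x_0,\dots,x_{t-1}\}$ with $t=3$ if $p=3$ and $t=5$ if $p\ge5$. Bases containing the cycle contain $D$, and bases avoiding it avoid $D$, so they are recorded by $\mathcal B^D_D$ and $\mathcal B^D_\emptyset$. By (9),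
$$\mathrm{fix}(\tau)\le8\,m(n-2)\,m(n-t)^2 .$$
With (8) and (4) this gives
$$p\ge5:\quad\log\mathrm{fix}(\tau)\le(2+o(1))\bigl(\tfrac14+\tfrac2{32}\bigr)B_n=\bigl(\tfrac58+o(1)\bigr)B_n, \tag{11}$$
$$p=3:\quad\log\mathrm{fix}(\tau)\le\ell(n-2)+2\ell(n-3)+3\le\ell(n-2)+\bigl(\tfrac12+o(1)\bigr)B_n. \tag{12}$$

**Order $p=2$.** Now $\tau$ is a product of $k\ge1$ disjoint transpositions; let $F_k(n)$ be the number of matroids on $[n]$ fixed by it. By relabeling, this depends only on $k$ and $n$. For $k\ge2$ write $\tau=(1\,2)\tau'$ and $D=\{1,2\}$. Applying $\tau$ to bases with trace $\{1\}$ on $D$ shows that $\mathcal B_2=\tau'\mathcal B_1$, and $\mathcal B_\emptyset$, $\mathcal B_{12}$ are $\tau'$-invariant. Each of the latter two is empty or a matroid on $n-2$ elements fixed by $k-1$ transpositions, so it has at most $F_{k-1}(n-2)+1\le2F_{k-1}(n-2)$ possibilities (uniform matroids show $F_{k-1}\ge1$). Hence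
$$F_k(n)\le2m(n-2)\bigl(2F_{k-1}(n-2)\bigr)^2=8\,m(n-2)\,F_{k-1}(n-2)^2. \tag{13}$$

To solve this recursion uniformly in $k$, let $\Phi(n)=\max_{1\le k\le n/2}\log F_k(n)$ and $\theta=\limsup\Phi(n)/B_n$. Since $F_k(n)\le m(n)$, (8) gives $\theta\le2$. For $k=1$, Lemma 5 gives $\log F_1(n)\le(1+o(1))B_n$, as seen in Section 4. For $k\ge2$, (13), (8) and (4) give
$$\log F_k(n)\le3+\ell(n-2)+2\Phi(n-2)\le\bigl(\tfrac12+\tfrac\theta2+o(1)\bigr)B_n .$$
So $\theta\le\max\bigl(1,\frac{1+\theta}2\bigr)$. If $\theta>1$, this says $\theta\le\frac{1+\theta}2$, i.e. $\theta\le1$, a contradiction. So $\theta\le1$, and hence $2\Phi(n-2)\le(\frac12+o(1))B_n$. Inserting this once more, and repeating Lemma 5: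
$$k\ge2:\quad\log F_k(n)\le\ell(n-2)+\bigl(\tfrac12+o(1)\bigr)B_n\quad\text{uniformly in }k, \tag{14}$$
$$k=1:\quad\log F_1(n)\le2\ell(n-2)+\log9. \tag{15}$$

## 7. Comparing fixed points with $m(n)$: proof of Theorem 1

Any $\sigma\ne1$ has a power $\tau$ of prime order, and a matroid fixed by $\sigma$ is fixed by $\tau$, so $\mathrm{fix}(\sigma)\le\mathrm{fix}(\tau)$. We may therefore assume that $\sigma=\tau$ has prime order. Let $c=10^{-5}$ be as in Lemma 6.

**Order at least 5.** By (11) and (3), $\log\mathrm{fix}(\tau)\le(\frac58+o(1))B_n\le\ell(n)-\frac14B_n$ for large $n$.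

**One transposition.** By (15) and Lemma 6, $\log\mathrm{fix}(\tau)\le\ell(n)-cB_n+\log9$.

**Order 3, or at least two transpositions.** By (12) and (14), $\log\mathrm{fix}(\tau)\le\ell(n-2)+(\frac12+o(1))B_n$. Write $\ell(n-2)=\gamma B_n$, where $\gamma$ depends on $n$. If $\gamma$ is near $\frac12$, the bound $\ell(n)\ge B_n$ alone gives a tie again; if $\gamma$ is well below $\frac12$, it suffices. So we use it together with Lemma 6: $\ell(n)\ge\max(1,2\gamma+c)B_n$, and
$$\ell(n)-\bigl(\gamma+\tfrac12\bigr)B_n\ \ge\ \max\bigl(\tfrac12-\gamma,\ \gamma+c-\tfrac12\bigr)B_n\ \ge\ \tfrac c2B_n,$$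
since a maximum is at least the average, and the two terms sum to $c$. Hence $\log\mathrm{fix}(\tau)\le\ell(n)-(\frac c2-o(1))B_n$.

The bounds used depend on $\tau$ only through its case, so all error terms are uniform in $\tau$. With $c_1=c/3$ Theorem 1 holds for all large $n$. By Section 2, Theorem 2 and the conjecture follow. $\blacksquare$

## 8. The exponent of the rate, labeled versus unlabeled counts, and large subclasses

**Theorem 3.** Let $c_1$ be as in Theorem 1.

1. (Rate, with sharp order of the exponent.) $-\log\bigl(1-|A_u(n)|/u(n)\bigr)=\Theta\bigl(\frac1n\binom n{\lfloor n/2\rfloor}\bigr)$.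
2. (Labeled versus unlabeled.) $u(n)=\bigl(1+O(n!\,2^{-c_1B_n})\bigr)\,m(n)/n!$. Moreover, for every isomorphism-closed class $\mathcal C$ of matroids, with $\mathcal C_n$ its set of labeled members on $[n]$ and $u_{\mathcal C}(n)$ its number of isomorphism classes on $n$ elements, $\bigl|\,|\mathcal C_n|/m(n)-u_{\mathcal C}(n)/u(n)\bigr|=O(n!\,2^{-c_1B_n})$. So a property holds for almost all labeled matroids iff it holds for almost all unlabeled matroids.
3. (Subclasses.) If $\mathcal C$ is isomorphism-closed and $|\mathcal C_n|\ge2^{-\kappa B_n}m(n)$ for all large $n$, with a constant $\kappa<c_1$, then almost all members of $\mathcal C$, labeled or unlabeled, have trivial automorphism group. In particular this holds for sparse paving matroids and for paving matroids.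

**Proof of 1.** Theorem 2 gives $-\log(1-|A_u(n)|/u(n))\ge c_1B_n-n\log n-1$, which bounds the exponent from below by a constant times $B_n$. For the other direction we exhibit a single symmetric class: $U_{0,n}$ has a nontrivial automorphism for $n\ge2$. So, by (8),
$$1-\frac{|A_u(n)|}{u(n)}\ge\frac1{u(n)}\ge\frac1{m(n)}\ge2^{-(2+o(1))B_n}.$$

**Proof of 2.** Put $\delta_n=n!\,2^{-c_1B_n}$, which tends to $0$. Restricting the count in (1) to the classes in $\mathcal C$, for $n\ge n_0$,
$$0\le n!\,u_{\mathcal C}(n)-|\mathcal C_n|=\sum_{\text{classes in }\mathcal C}n!\Bigl(1-\frac1{|G|}\Bigr)\le\sum_{\sigma\ne1}\mathrm{fix}(\sigma)\le\delta_n\,m(n).$$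
Taking $\mathcal C$ to be all matroids gives $n!\,u(n)=(1+O(\delta_n))m(n)$, the first claim. Dividing $n!\,u_{\mathcal C}(n)=|\mathcal C_n|+O(\delta_n)m(n)$ by this, and using $|\mathcal C_n|\le m(n)$, gives $u_{\mathcal C}(n)/u(n)=|\mathcal C_n|/m(n)+O(\delta_n)$, the second claim. The last sentence follows because $\delta_n\to0$.

**Proof of 3.** A labeled matroid with a nontrivial automorphism is counted at least once in $\sum_{\sigma\ne1}\mathrm{fix}(\sigma)$. So for large $n$ the number of such members of $\mathcal C_n$ is at most
$$\sum_{\sigma\ne1}\mathrm{fix}(\sigma)\le n!\,2^{-c_1B_n}m(n)\le n!\,2^{-(c_1-\kappa)B_n}|\mathcal C_n|.$$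
For isomorphism classes, (2) bounds the number with a nontrivial automorphism, in $\mathcal C$ or not, by
$$2\cdot2^{-c_1B_n}m(n)\le2\cdot2^{-(c_1-\kappa)B_n}|\mathcal C_n|\le2\,n!\,2^{-(c_1-\kappa)B_n}u_{\mathcal C}(n),$$
since $u_{\mathcal C}(n)\ge|\mathcal C_n|/n!$. Both proportions tend to $0$. For sparse paving matroids, (8) gives $s(n)\ge2^{-o(B_n)}m(n)$, so the hypothesis holds with $\kappa=c_1/2$; every sparse paving matroid is paving, so it holds for paving matroids as well. $\square$
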